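\title{Ultrafilters over successor cardinals:\\ a proof of Lipparini's conjecture}

\begin{abstract}
We prove in ZFC that for every infinite cardinal $\lambda$, every uniform ultrafilter over $\lambda^+$ is $\lambda$-decomposable or $(\kappa,\lambda^+)$-regular for some $\kappa<\lambda$. This is Lipparini's conjecture. The main step is a sharper statement: if $\lambda$ is singular, then a $\lambda^+$-decomposable ultrafilter is $\lambda$-decomposable if and only if it is $\operatorname{cf}(\lambda)$-decomposable. The proof takes place in the ultrapower of the universe, which may be ill-founded, and uses scales, the pcf ideals and club guessing.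
\end{abstract}

\section{Decomposability and regularity}\label{sec:intro}

We work in ZFC. Let $U$ be an ultrafilter over a set $X$. It is \emph{uniform} if every set in $U$ has cardinality $|X|$. For $f\colon X\to Y$, the \emph{pushforward} $f_*(U)=\{A\subseteq Y: f^{-1}[A]\in U\}$ is an ultrafilter over $Y$.

\begin{definition}\label{def:main}
\begin{enumerate}
\item[(i)] For an infinite cardinal $\chi$, $U$ is \emph{$\chi$-decomposable} if there is $f\colon X\to\chi$ such that $f_*(U)$ is a uniform ultrafilter over $\chi$. Equivalently, $X$ can be partitioned into $\chi$ pieces so that no union of fewer than $\chi$ of the pieces belongs to $U$.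
\item[(ii)] For cardinals $\kappa\le\theta$, $U$ is \emph{$(\kappa,\theta)$-regular} if there is a family $\langle A_\alpha:\alpha<\theta\rangle$ of sets in $U$ such that $\bigcap_{\alpha\in\sigma}A_\alpha=\emptyset$ for every $\sigma\subseteq\theta$ with $|\sigma|\ge\kappa$.
\end{enumerate}
\end{definition}

Both notions measure how far $U$ is from being complete. If $U$ is closed under intersections of $\chi$ many sets, then one piece of any partition into $\chi$ pieces belongs to $U$, so $U$ is not $\chi$-decomposable. For $\chi=\omega$ the converse holds: if $U$ is not countably complete, there are $A_0\supseteq A_1\supseteq\cdots$ in $U$ with empty intersection, and the function sending $x$ to the least $n$ with $x\notin A_n$ is not bounded on any set in $U$. Regularity asks for $\theta$ sets in $U$ such that each point of $X$ lies in fewer than $\kappa$ of them. It gives decomposability on a whole interval of regular cardinals.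

\begin{lemma}\label{lem:regdec}
Let $\kappa\le\theta\le\theta'$ with $\theta$ infinite and regular. If $U$ is $(\kappa,\theta')$-regular, then $U$ is $\theta$-decomposable.
\end{lemma}

\begin{proof}
Let $\langle A_\alpha:\alpha<\theta'\rangle$ witness regularity and put $f(x)=\sup\{\alpha<\theta:x\in A_\alpha\}$. The set on the right has fewer than $\kappa\le\theta$ elements, so $f(x)<\theta$. A set $S\subseteq\theta$ with $|S|<\theta$ is contained in some $\beta<\theta$, and $f\ge\beta$ on $A_\beta$. So $f^{-1}[S]$ is disjoint from $A_\beta$ and is not in $U$.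
\end{proof}

A uniform ultrafilter over $\lambda^+$ is $\lambda^+$-decomposable, by the identity map. Does decomposability descend from $\lambda^+$ to $\lambda$? The following problem, Lipparini's conjecture, is taken from \cite{SC}.

\begin{quote}
\textbf{Problem.} Let $\lambda$ be an infinite cardinal and $U$ a uniform ultrafilter over $\lambda^+$. Must $U$ be $(\kappa,\lambda^+)$-regular for some $\kappa<\lambda$, or $\lambda$-decomposable?
\end{quote}

For $\lambda=\omega$ the first alternative is impossible, since finitely many sets in $U$ have a common point; the problem asks whether every uniform ultrafilter over $\omega_1$ fails to be countably complete. For regular $\lambda$ the first alternative implies the second by Lemma~\ref{lem:regdec}, so the problem asks whether $U$ is always $\lambda$-decomposable. For singular $\lambda$ there is an obstruction. Cutting $\lambda$ into $\operatorname{cf}(\lambda)$ intervals shows that a $\lambda$-decomposable ultrafilter is $\operatorname{cf}(\lambda)$-decomposable (Section~\ref{sec:easy}), and a uniform ultrafilter over $\lambda^+$ need not be. For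 instance, let $\kappa$ be strongly compact, that is, every $\kappa$-complete filter extends to a $\kappa$-complete ultrafilter, and let $\operatorname{cf}(\lambda)<\kappa<\lambda$. The filter of subsets of $\lambda^+$ whose complement has size at most $\lambda$ extends to a $\kappa$-complete uniform ultrafilter, which is not $\operatorname{cf}(\lambda)$-decomposable. The first alternative has to take care of such ultrafilters. The optimistic guess is that the cofinality is the only obstruction, and that the first alternative holds whenever the obstruction is present. This is what we prove, for ultrafilters over arbitrary sets.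

\begin{theorem}\label{thm:main}
Let $\lambda$ be an infinite cardinal and let $U$ be a $\lambda^+$-decomposable ultrafilter over a set $X$.
\begin{enumerate}
\item[(1)] If $\lambda$ is regular, then $U$ is $\lambda$-decomposable.
\item[(2)] If $\lambda$ is singular, then $U$ is $\lambda$-decomposable if and only if $U$ is $\operatorname{cf}(\lambda)$-decomposable.
\item[(3)] If $\lambda$ is singular and $U$ is not $\operatorname{cf}(\lambda)$-decomposable, then $U$ is $(\kappa,\lambda^+)$-regular for some $\kappa<\lambda$.
\end{enumerate}
\end{theorem}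

\begin{corollary}\label{cor:main}
For every infinite cardinal $\lambda$, every $\lambda^+$-decomposable ultrafilter, and in particular every uniform ultrafilter over $\lambda^+$, is $\lambda$-decomposable or $(\kappa,\lambda^+)$-regular for some $\kappa<\lambda$. Thus Lipparini's conjecture is a theorem of ZFC.
\end{corollary}

\begin{proof}
If $\lambda$ is regular, use (1). If $\lambda$ is singular, use (2) when $U$ is $\operatorname{cf}(\lambda)$-decomposable and (3) when it is not.
\end{proof}

Parts (1) and (3) are classical (Chang, Kunen--Prikry, Chudnovsky--Chudnovsky) and are proved here for completeness. The main point is the ``if'' direction of (2). It fails without $\lambda^+$-decomposability: a uniform ultrafilter over $X=\operatorname{cf}(\lambda)$ is $\operatorname{cf}(\lambda)$-decomposable, but every $f\colon X\to\lambda$ has range of size less than $\lambda$.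

\section{Gluing decompositions}\label{sec:glue}

A decomposition at a singular cardinal $\lambda$ has to be assembled from decompositions at smaller cardinals. For countable cofinality this can be done by hand.

\begin{example}\label{ex:glue}
Let $\lambda_0<\lambda_1<\cdots$ be infinite cardinals with supremum $\lambda$. Suppose that $U$ is $\omega$-decomposable and $\lambda_m$-decomposable for every $m<\omega$. Then $U$ is $\lambda$-decomposable.

Let $r\colon X\to\omega$ and $h_m\colon X\to\lambda_m$ be witnesses. Let $T=\bigcup_{n<\omega}\prod_{m<n}\lambda_m$, a set of size $\lambda$, and define $t\colon X\to T$ by $t(x)=\langle h_m(x):m<r(x)\rangle$. Suppose that $t^{-1}[T']\in U$ for some $T'\subseteq T$ with $|T'|<\lambda$. Fix $m$ with $\lambda_m>|T'|$ and let $S=\{s(m):s\in T',\ m\in\operatorname{dom}s\}$, so $|S|<\lambda_m$. The set $\{x:r(x)>m\}$ is in $U$, and for $x$ in its intersection with $t^{-1}[T']$ we have $h_m(x)=t(x)(m)\in S$. So $h_m^{-1}[S]\in U$, contrary to the choice of $h_m$. Hence $t$ followed by a bijection $T\to\lambda$ witnesses $\lambda$-decomposability.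
\end{example}

The role of $r$ is to keep the target small. The full sequence $\langle h_m(x):m<\omega\rangle$ lives in $\prod_m\lambda_m$, which has more than $\lambda$ elements; cutting it at $r(x)$ costs nothing, because each coordinate $m$ survives on a set in $U$. To turn the example into a proof of the ``if'' direction of Theorem~\ref{thm:main}(2), for $\lambda$ of cofinality $\mu$, two things are needed.

\emph{Getting below $\lambda$.} The hypothesis gives a decomposition at $\lambda^+$ and none at the $\lambda_m$. A scale, that is, a well-ordered cofinal sequence of length $\lambda^+$ in $\prod_m\lambda_m$, connects $\lambda^+$ with the $\lambda_m$. In Section~\ref{sec:scale} we use it to show that a counterexample $U$ is $(\mu^+,\theta)$-regular for all regular $\theta$ between $\mu$ and $\lambda$.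

\emph{Gluing when $\mu$ is uncountable.} The products $\prod_{m<i}\lambda_m$ with $i<\mu$ are now infinite products and may have more than $\lambda$ elements. It is enough to dominate $t(x)$ by a member of a family of size $\lambda$, and only on enough coordinates (Section~\ref{sec:b}). The sets of coordinates on which such domination is possible include those in a pcf ideal (Section~\ref{sec:pcf}), and Sections~\ref{sec:sup}, \ref{sec:stab} and~\ref{sec:end} produce a set in that ideal with enough coordinates.

\section{The ultrapower}\label{sec:ult}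

All statements about $U$ will be translated into the ultrapower $M=V^X/U$. Its elements are the classes $[r]$ of functions $r$ on $X$ under equality on a set in $U$, with $M\models[r]\in[s]$ if and only if $\{x:r(x)\in s(x)\}\in U$. Let $j(a)$ be the class of the constant function with value $a$. By \L o\'s's theorem, $M\models\varphi([r_1],\dots,[r_n])$ if and only if $\{x:\varphi(r_1(x),\dots,r_n(x))\}\in U$. Hence $M$ is a model of ZFC and $j\colon V\to M$ is elementary; for example $j(F)(j(a))=j(F(a))$, and $j(\theta^+)$ is the successor of $j(\theta)$ in $M$.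

Elements of $M$ are called \emph{internal}, and $E\in M$ is identified with $\{y\in M:M\models y\in E\}$. Cardinalities, cofinalities, minima and suprema of internal objects are computed in $M$. The ordinals of $M$ are linearly ordered, but $M$ may be ill-founded, so two kinds of sets must be kept apart. A set that $M$ defines from internal parameters is internal, and internal sets of ordinals have suprema and, if nonempty, least elements. A set such as $j[\theta]=\{j(\alpha):\alpha<\theta\}$ is defined in $V$ and need have neither. For regular $\theta$ let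
\[
L_\theta=\{y\in\mathrm{Ord}^M: y<j(\beta)\text{ for some }\beta<\theta\},
\]
the initial segment of the $M$-ordinals generated by $j[\theta]$. A subset of $L_\theta$ is \emph{bounded in $L_\theta$} if all its elements are below $j(\beta)$ for a single $\beta<\theta$.

Although a sequence in $V$ of elements of $M$ need not be internal, it extends to an internal one.

\begin{lemma}[Extension]\label{lem:ext}
Let $r_\nu$ $(\nu<\theta)$ be functions on $X$. Then $z=[x\mapsto\langle r_\nu(x):\nu<\theta\rangle]$ is an internal function on $j(\theta)$, and for $\nu<\theta$ we have $z(j(\nu))=[r_\nu]$ and $\{z(l):l<j(\nu)\}=[x\mapsto\{r_\iota(x):\iota<\nu\}]$.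
\end{lemma}

\begin{proof}
Each assertion holds at every $x\in X$ with $j$ erased; apply \L o\'s's theorem.
\end{proof}

The next lemma is the dictionary. Decomposability at $\chi$ means that $j(\chi)$ has a point not captured by the image of a small set; regularity means that $j[\theta]$ is covered by a small internal set.

\begin{lemma}\label{lem:dict}
\begin{enumerate}
\item[(a)] $U$ is $\chi$-decomposable if and only if some $y\in j(\chi)$ satisfies $y\notin j(S)$ for all $S\subseteq\chi$ with $|S|<\chi$. For regular $\chi$, this holds if and only if some $y<j(\chi)$ satisfies $y\ge j(\beta)$ for all $\beta<\chi$.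
\item[(b)] If $U$ is not $\chi$-decomposable, $|T|\le\chi$ and $t\in j(T)$, then $t\in j(T')$ for some $T'\subseteq T$ with $|T'|<\chi$.
\item[(c)] $U$ is $(\kappa,\theta)$-regular if and only if there is an internal $E\subseteq j(\theta)$ with $|E|<j(\kappa)$ and $j[\theta]\subseteq E$.
\item[(d)] Let $\theta$ be regular and $\kappa\le\theta$. If $E$ is an internal set of ordinals with $|E|<j(\kappa)$ and $E\cap L_\theta$ is unbounded in $L_\theta$, then $U$ is $(\kappa,\theta)$-regular.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The elements of $j(\chi)$ are the classes $[h]$ with $h\colon X\to\chi$, and $[h]\in j(S)$ if and only if $h^{-1}[S]\in U$. If $\chi$ is regular, every $S\subseteq\chi$ with $|S|<\chi$ is contained in some $\beta<\chi$, and each $\beta<\chi$ is itself such a set.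

(b) Let $\varphi\colon T\to\chi$ be injective. By (a), $j(\varphi)(t)\in j(S)$ for some $S\subseteq\chi$ with $|S|<\chi$. Put $T'=\varphi^{-1}[S]$.

(c) Given a witness $\langle A_\alpha:\alpha<\theta\rangle$, put $e(x)=\{\alpha:x\in A_\alpha\}$. Then $|e(x)|<\kappa$ for all $x$, and $j(\alpha)\in[e]$ because $\{x:\alpha\in e(x)\}=A_\alpha\in U$. Conversely, write $E=[e]$ with $e(x)\subseteq\theta$ and $|e(x)|<\kappa$ for all $x$, and put $A_\alpha=\{x:\alpha\in e(x)\}\in U$. A point $x\in\bigcap_{\alpha\in\sigma}A_\alpha$ has $\sigma\subseteq e(x)$, so $|\sigma|<\kappa$.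

(d) Define in $V$ a strictly increasing sequence $\vec\alpha=\langle\alpha_\nu:\nu<\theta\rangle$ in $\theta$. Let $\alpha_0=0$ and take suprema at limits, which stay below $\theta$ by regularity. Given $\alpha_\nu$, pick $y\in E\cap L_\theta$ with $y\ge j(\alpha_\nu)$ and let $\alpha_{\nu+1}<\theta$ satisfy $y<j(\alpha_{\nu+1})$. Let $E'$ be the internal set of all $\nu<j(\theta)$ such that $E$ meets the interval $[j(\vec\alpha)_\nu,j(\vec\alpha)_{\nu+1})$. These intervals are pairwise disjoint, so $|E'|\le|E|<j(\kappa)$, and $j[\theta]\subseteq E'$ by construction. Apply (c).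
\end{proof}

\emph{From now on $U$ is $\lambda^+$-decomposable.} By Lemma~\ref{lem:dict}(a) we fix $p<j(\lambda^+)$ with $p\ge j(\alpha)$ for all $\alpha<\lambda^+$. Then $p\ge j(\alpha+1)>j(\alpha)$ for all $\alpha<\lambda^+$, and $p\notin L_{\lambda^+}$. The hypothesis is used only through $p$: an ordinal that lies above $j[\lambda^+]$ and that $M$ believes to have cardinality at most $j(\lambda)$.

\section{When $U$ is not $\operatorname{cf}(\lambda)$-decomposable}\label{sec:easy}

One lemma covers part (1), part (3) and the ``only if'' direction of part (2).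

\begin{lemma}\label{lem:easy}
Suppose that $U$ is not $\operatorname{cf}(\lambda)$-decomposable.
\begin{enumerate}
\item[(a)] Every $y<j(\lambda)$ satisfies $y<j(\beta)$ for some $\beta<\lambda$.
\item[(b)] There are a cardinal $\nu<\lambda$ and an internal set $E$ of ordinals with $|E|\le j(\nu)$ such that $E\cap L_{\lambda^+}$ is unbounded in $L_{\lambda^+}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mu=\operatorname{cf}(\lambda)$ and let $c\colon\mu\to\lambda$ be increasing and cofinal. By elementarity $y<j(c)(k)$ for some $k<j(\mu)$. By Lemma~\ref{lem:dict}(a), $k<j(n)$ for some $n<\mu$. So $y<j(c)(j(n))=j(c(n))$.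

(b) Fix injections $\varphi_\xi\colon\xi\to\lambda$ for $\xi<\lambda^+$, and let $\varphi^*=j(\langle\varphi_\xi:\xi<\lambda^+\rangle)_p$, an internal injection of $p$ into $j(\lambda)$. For $\alpha<\lambda^+$ we have $j(\alpha)<p$, so by (a) there is $\beta_\alpha<\lambda$ with $\varphi^*(j(\alpha))<j(\beta_\alpha)$. Some $\beta<\lambda$ equals $\beta_\alpha$ for $\lambda^+$ many $\alpha$. Let $\nu=|\beta|$ and $E=\{y<p:\varphi^*(y)<j(\beta)\}$. Then $|E|\le|j(\beta)|=j(\nu)$, and $E$ contains $j(\alpha)$ for unboundedly many $\alpha<\lambda^+$.
\end{proof}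

\begin{proof}[Proof of Theorem~\ref{thm:main}(1), (3) and ``only if'' in (2)]
(1) Let $\lambda$ be regular and suppose that $U$ is not $\lambda$-decomposable. The set $E$ of Lemma~\ref{lem:easy}(b) has size less than $j(\lambda)$, so $U$ is $(\lambda,\lambda^+)$-regular by Lemma~\ref{lem:dict}(d). By Lemma~\ref{lem:regdec}, $U$ is $\lambda$-decomposable, a contradiction.

Now let $\lambda$ be singular and suppose that $U$ is not $\operatorname{cf}(\lambda)$-decomposable. By Lemma~\ref{lem:easy}(a) every $y\in j(\lambda)$ lies in $j(\beta)$ for some $\beta<\lambda$, so $U$ is not $\lambda$-decomposable by Lemma~\ref{lem:dict}(a). This is ``only if'' in (2). For (3), take $\nu$ and $E$ from Lemma~\ref{lem:easy}(b). Then $|E|<j(\nu^+)$, so $U$ is $(\nu^+,\lambda^+)$-regular by Lemma~\ref{lem:dict}(d), and $\nu^+<\lambda$ because a singular cardinal is a limit cardinal.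
\end{proof}

\section{Scales, and regularity below $\lambda$}\label{sec:scale}

It remains to prove ``if'' in part (2). For the rest of the paper we assume the following and derive a contradiction.
\begin{quote}
\textbf{(H)}\quad $\lambda$ is singular, $\mu=\operatorname{cf}(\lambda)$, and $U$ is $\lambda^+$-decomposable and $\mu$-decomposable but not $\lambda$-decomposable.
\end{quote}
Call $k<j(\mu)$ \emph{nonstandard} if $k\ge j(n)$ for all $n<\mu$; then $k\ge j(n+1)>j(n)$ for all $n<\mu$. By $\mu$-decomposability and Lemma~\ref{lem:dict}(a), fix a nonstandard $\rho<j(\mu)$; it is the class of the function $r$ of Example~\ref{ex:glue}. The failure of $\lambda$-decomposability will be used only through Lemma~\ref{lem:dict}(b) with $\chi=\lambda$, once in Lemma~\ref{lem:nobound} and once in Lemma~\ref{lem:glue}.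

For functions $f,g$ on $\mu$ write $f<^*g$ if $f(k)<g(k)$ for all sufficiently large $k<\mu$. Given regular cardinals $\lambda_k$ $(k<\mu)$, a \emph{scale} of length $\lambda^+$ in $\prod_{k<\mu}\lambda_k$ is a sequence $\langle f_\alpha:\alpha<\lambda^+\rangle$ in the product such that $f_\alpha<^*f_\beta$ for $\alpha<\beta$, and every $h$ in the product satisfies $h<^*f_\alpha$ for some $\alpha$. Its existence is what is meant by saying that the product modulo the ideal of bounded sets has true cofinality $\lambda^+$.

\begin{theorem}[\cite{Sh,AM}]\label{thm:scale}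
For singular $\lambda$ of cofinality $\mu$ there are regular cardinals $\lambda_k$ $(k<\mu)$, strictly increasing and cofinal in $\lambda$, and a scale of length $\lambda^+$ in $\prod_{k<\mu}\lambda_k$.
\end{theorem}

Fix such $\lambda_k$ and $f_\alpha$. Deleting an initial segment of the coordinates leaves a scale, and $\mu^{+3}<\lambda$ since $\lambda$ is a limit cardinal, so we may assume $\lambda_0>\mu^{+3}$. Write $\lambda^*_k=j(\langle\lambda_n:n<\mu\rangle)_k$ for $k<j(\mu)$ and $f^*_\xi=j(\langle f_\alpha:\alpha<\lambda^+\rangle)_\xi$ for $\xi<j(\lambda^+)$; thus $\lambda^*_{j(n)}=j(\lambda_n)$ and $f^*_{j(\alpha)}=j(f_\alpha)$. A nonstandard coordinate lies in the image of every tail of $\mu$, so it turns eventual statements into true ones: if $k$ is nonstandard, then $f<^*g$ implies $j(f)(k)<j(g)(k)$, and $\lambda^*_k>j(\kappa)$ for every $\kappa<\lambda$. In particular $\alpha\mapsto j(f_\alpha)(k)$ is strictly increasing. The first consequence of (H) is that this sequence is cofinal in $\lambda^*_k$.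

\begin{lemma}\label{lem:nobound}
Let $k<j(\mu)$ be nonstandard and $y<\lambda^*_k$. Then the set of $\alpha<\lambda^+$ with $j(f_\alpha)(k)\le y$ is bounded in $\lambda^+$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:dict}(b), $y\in j(S)$ for some $S\subseteq\lambda$ with $|S|<\lambda$. For $n<\mu$ let $h(n)=\sup(S\cap\lambda_n)$ if $\lambda_n>|S|$, and $h(n)=0$ otherwise. Then $h\in\prod_n\lambda_n$ by regularity of the $\lambda_n$, so $h<^*f_\beta$ for some $\beta<\lambda^+$. Since $\lambda^*_k>j(|S|)$, the value $j(h)(k)$ is the supremum of $j(S)\cap\lambda^*_k$, a set that contains $y$. So $y\le j(h)(k)<j(f_\beta)(k)\le j(f_\alpha)(k)$ for all $\alpha\ge\beta$.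
\end{proof}

\begin{lemma}\label{lem:small}
Let $\kappa<\lambda$. Then $U$ is not $(\kappa,\lambda^+)$-regular. Hence for every internal set $E$ of ordinals with $|E|<j(\kappa)$, the set $E\cap L_{\lambda^+}$ is bounded in $L_{\lambda^+}$.
\end{lemma}

\begin{proof}
Otherwise Lemma~\ref{lem:dict}(c) gives an internal $E$ with $j[\lambda^+]\subseteq E\subseteq j(\lambda^+)$ and $|E|<j(\kappa)$. Let $y=\sup\{f^*_\xi(\rho):\xi\in E\}$. Since $\lambda^*_\rho$ is regular in $M$ and larger than $j(\kappa)$, we have $y<\lambda^*_\rho$; and $y\ge j(f_\alpha)(\rho)$ for all $\alpha<\lambda^+$. This contradicts Lemma~\ref{lem:nobound}. The second statement follows from Lemma~\ref{lem:dict}(d).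
\end{proof}

Now consider $F=f^*_p$. For $\alpha<\lambda^+$ we have $j(\alpha)<p$, so in $M$ the function $F$ eventually dominates $j(f_\alpha)$. Let $k_\alpha<j(\mu)$ be least such that $j(f_\alpha)(k)\le F(k)$ for all $k$ with $k_\alpha\le k<j(\mu)$. Lemma~\ref{lem:nobound} forbids a common bound $k^*<j(\mu)$ for unboundedly many $k_\alpha$: the coordinate $k=\max(k^*,\rho)$ is nonstandard, and $y=F(k)<\lambda^*_k$ would bound unboundedly many $j(f_\alpha)(k)$. The pigeonhole principle does not produce such a bound, since $j(\mu)$, seen from $V$, may have many elements. We show instead that a failure of $(\mu^+,\theta)$-regularity bounds the $k_\alpha$ along suitable sequences of length $\theta$, by a bound that depends only on two ordinals of $V$; these can then be fixed by Fodor's lemma (a function $\zeta$ with $\zeta(\delta)<\delta$ on a stationary set is constant on a stationary subset). The suitable sequences are those along which the scale increases pointwise on one fixed tail.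

\begin{lemma}\label{lem:good}
Let $\theta$ be regular with $\mu<\theta<\lambda$. Let $G$ be the set of $\delta<\lambda^+$ for which there are a strictly increasing cofinal map $A^\delta\colon\theta\to\delta$ and $n_\delta<\mu$ such that $f_{A^\delta(\nu)}(k)<f_{A^\delta(\nu')}(k)$ whenever $\nu<\nu'<\theta$ and $n_\delta\le k<\mu$. Then $G$ is stationary in $\lambda^+$.
\end{lemma}

\begin{proof}
Let $D\subseteq\lambda^+$ be club. Define a strictly increasing sequence $\langle\xi(\nu):\nu<\theta\rangle$ in $D$, starting from $\min D$ and taking suprema at limits. Given $\xi(\iota)$ for $\iota\le\nu$, let $h_\nu(k)=\sup_{\iota\le\nu}f_{\xi(\iota)}(k)$ if $\lambda_k>\theta$, and $h_\nu(k)=0$ otherwise. Then $h_\nu\in\prod_k\lambda_k$, so we can choose $\xi(\nu+1)\in D$ above $\xi(\nu)$ with $h_\nu<^*f_{\xi(\nu+1)}$. Let $n(\nu)<\mu$ be such that $\lambda_k>\theta$ and $h_\nu(k)<f_{\xi(\nu+1)}(k)$ for all $k\ge n(\nu)$. As $\theta>\mu$ is regular, $n(\nu)$ has a constant value $n$ on some $I\subseteq\theta$ of size $\theta$. For $\nu<\nu'$ in $I$ and $k\ge n$ we have $\nu+1\le\nu'$, so $f_{\xi(\nu+1)}(k)\le h_{\nu'}(k)<f_{\xi(\nu'+1)}(k)$.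 Thus $\delta=\sup_\nu\xi(\nu)\in D$ belongs to $G$, as witnessed by $n$ and the increasing enumeration of $\{\xi(\nu+1):\nu\in I\}$.
\end{proof}

\begin{proposition}\label{prop:reg}
$U$ is $(\mu^+,\theta)$-regular for every regular $\theta$ with $\mu<\theta<\lambda$.
\end{proposition}

\begin{proof}
Suppose that this fails for $\theta$, and let $G$, $A^\delta$, $n_\delta$ be as in Lemma~\ref{lem:good}. Fix $\delta\in G$ and write $A=A^\delta$. In $M$, for $k<j(\mu)$ let $h(k)$ be the least $\nu<j(\theta)$ with $F(k)<f^*_{j(A)(\nu)}(k)$, if there is one. So $h(k)$ is the stage at which the sequence indexed by $j(A)$ overtakes $F$ at coordinate $k$. The range of $h$ is internal of size at most $j(\mu)<j(\mu^+)$. Since $U$ is not $(\mu^+,\theta)$-regular, Lemma~\ref{lem:dict}(d) gives $\nu_0<\theta$ such that every element of $\operatorname{ran}(h)\cap L_\theta$ is below $j(\nu_0)$. Put $\zeta_\delta=A(\nu_0)<\delta$.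

\emph{Claim: $k_\alpha\le\max(k_{\zeta_\delta},j(n_\delta))$ for all $\alpha\in\operatorname{ran}(A)$.} Let $\alpha=A(\nu)$, let $k<j(\mu)$ be at least this maximum, and suppose $F(k)<j(f_\alpha)(k)=f^*_{j(A)(j(\nu))}(k)$. Then $h(k)$ is defined and $h(k)\le j(\nu)$, so $h(k)\in L_\theta$ and therefore $h(k)<j(\nu_0)$. Since $k\ge j(n_\delta)$, the image under $j$ of the monotonicity in Lemma~\ref{lem:good} applies at $k$, and
\[
F(k)<f^*_{j(A)(h(k))}(k)<f^*_{j(A)(j(\nu_0))}(k)=j(f_{\zeta_\delta})(k)\le F(k),
\]
the last inequality because $k\ge k_{\zeta_\delta}$. This contradiction proves the claim.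

By Fodor's lemma $\zeta_\delta$ has a constant value $\zeta$ on a stationary subset of $G$. A stationary subset of $\lambda^+$ is not a union of $\mu$ nonstationary sets, so also $n_\delta$ has a constant value $n$ on a stationary subset $G'$ of that set. The union of the sets $\operatorname{ran}(A^\delta)$ for $\delta\in G'$ is unbounded in $\lambda^+$, and $k_\alpha\le k^*=\max(k_\zeta,j(n))$ for all $\alpha$ in it. This is the common bound that Lemma~\ref{lem:nobound} forbids.
\end{proof}

For $\mu=\omega$ the proof of Theorem~\ref{thm:main} is now complete: by Proposition~\ref{prop:reg} and Lemma~\ref{lem:regdec}, $U$ is $\lambda_m$-decomposable for all $m$, and Example~\ref{ex:glue} contradicts (H).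

\section{The gluing lemma}\label{sec:b}

By Proposition~\ref{prop:reg} and Lemma~\ref{lem:dict}(c), fix for each $m<\mu$ a function $e_m$ on $X$ with $e_m(x)\subseteq\lambda_m$ and $|e_m(x)|\le\mu$ for all $x$, and $j[\lambda_m]\subseteq[e_m]$. Let $\langle E_k:k<j(\mu)\rangle$ be the internal sequence given by Lemma~\ref{lem:ext}. By \L o\'s's theorem,
\begin{equation}\label{eq:E}
E_k\subseteq\lambda^*_k\ \text{ and }\ |E_k|\le j(\mu)\ \text{ for all }k<j(\mu),\qquad j[\lambda_m]\subseteq E_{j(m)}\ \text{ for all }m<\mu.
\end{equation}
Let $b(k)=\sup\{y+1:y\in E_k\}$ for $k<j(\mu)$. The function $b$ is internal, $b(k)<\lambda^*_k$ because $\lambda^*_k>j(\mu)$ is regular in $M$, and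
\begin{equation}\label{eq:b}
b(j(m))>j(\beta)\quad\text{for all }m<\mu\text{ and }\beta<\lambda_m.
\end{equation}
So $b(j(m))$ witnesses $\lambda_m$-decomposability and plays the part of $h_m$ in Example~\ref{ex:glue}. Call a function $s$ a \emph{partial section} if $\operatorname{dom}s\subseteq\mu$ and $s(k)<\lambda_k$ for $k\in\operatorname{dom}s$. For $K\subseteq j(\mu)$ let $\operatorname{st}(K)=\{m<\mu:j(m)\in K\}$.

\begin{lemma}[Gluing]\label{lem:glue}
Let $T$ be a set of partial sections with $|T|\le\lambda$. Let $t\in j(T)$, let $K\subseteq\operatorname{dom}t$ be internal, and suppose that $b(k)\le t(k)$ for all $k\in K$. Then $\operatorname{st}(K)$ is bounded in $\mu$.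
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:dict}(b), $t\in j(T')$ for some $T'\subseteq T$ with $|T'|<\lambda$. Let $m<\mu$ satisfy $\lambda_m>|T'|$, and let $\beta=\sup\{s(m):s\in T',\ m\in\operatorname{dom}s\}<\lambda_m$. If $j(m)\in K$, then $t(j(m))\le j(\beta)$ by elementarity, so $b(j(m))\le j(\beta)$, contrary to \eqref{eq:b}. Hence $\operatorname{st}(K)\subseteq\{m:\lambda_m\le|T'|\}$, which is bounded in $\mu$.
\end{proof}

If $T=\bigcup_{i<\mu}\prod_{k<i}\lambda_k$ has size at most $\lambda$, the lemma applies to $t=b\upharpoonright\rho$ and $K=\rho$ and gives a contradiction, since $\operatorname{st}(\rho)=\mu$. In general we can apply it only to smaller sets $K$. The simplest are the finite ones.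

\begin{corollary}\label{cor:fin}
$U$ is not $(\omega,\mu)$-regular.
\end{corollary}

\begin{proof}
Otherwise Lemma~\ref{lem:dict}(c) gives $P\subseteq j(\mu)$, finite in $M$, with $\operatorname{st}(P)=\mu$. The set $T$ of finite partial sections has size $\lambda$, and $b\upharpoonright P\in j(T)$. This contradicts Lemma~\ref{lem:glue} with $t=b\upharpoonright P$ and $K=P$.
\end{proof}

\section{The supremum of $j[\lambda^+]$}\label{sec:sup}

In Section~\ref{sec:end} we shall run an argument inside $M$ on a sequence indexed by $L_{\lambda^+}$. For this $L_{\lambda^+}$ has to be an ordinal of $M$. This is automatic when $M$ is well-founded, but it can fail for such initial segments in general. If $U$ is $\omega$-decomposable, there are $y<j(\omega)$ outside $L_\omega$, and the predecessor of each such $y$ is again outside $L_\omega$, so no least ordinal lies above $L_\omega$. In that example $y$ is an $M$-finite set covering $j[\omega]$. The next proof shows that a missing supremum of $j[\lambda^+]$ would likewise yield an $M$-finite set covering $j[\mu]$.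

\begin{proposition}\label{prop:sup}
There is an $M$-ordinal $\gamma\le p$ with $\{\xi:\xi<\gamma\}=L_{\lambda^+}$, and $\operatorname{cf}(\gamma)>j(\mu^{+3})$ in $M$.
\end{proposition}

\begin{proof}
Write $L=L_{\lambda^+}$. Suppose first that $\gamma$ exists. Then $\gamma\le p$ since $p\notin L$, and $\gamma$ is a limit ordinal of $M$ since $L$ has no largest element. An internal cofinal subset of $\gamma$ is unbounded in $L$, so by Lemma~\ref{lem:small} with $\kappa=\mu^{+4}<\lambda$ it has size at least $j(\mu^{+4})$. This gives the bound on the cofinality.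

Suppose now that there is no such $\gamma$. As $L$ is an initial segment of the $M$-ordinals, every $\xi\notin L$ lies above all elements of $L$, and by assumption $\{\xi':\xi'<\xi\}\ne L$; so there is $\xi'<\xi$ with $\xi'\notin L$. We can thus descend through the complement of $L$. The descent is carried out in $V$, and the point is to make $M$ see it. Lemma~\ref{lem:ext} extends the chosen ordinals to an internal sequence, but the extension adds further terms, so each step is taken below the least element outside $L$ of everything present so far. This least element exists by Lemma~\ref{lem:small}.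

Write $p=[r_*]$. Choose ordinal-valued functions $r_\nu$ on $X$ by recursion on $\nu<\mu$. Given $r_\iota$ for $\iota<\nu$, let
\[
Y_\nu=[x\mapsto\{r_*(x)\}\cup\{r_\iota(x):\iota<\nu\}],
\]
an internal set of ordinals with $p\in Y_\nu$ and $|Y_\nu|\le j(\mu)<j(\mu^+)$. By Lemma~\ref{lem:small} there is $\alpha_\nu<\lambda^+$ such that all elements of $Y_\nu\cap L$ are below $j(\alpha_\nu)$. Let $\xi_\nu=\min(Y_\nu\setminus j(\alpha_\nu))$, the minimum of an internal set containing $p$. Then $\xi_\nu\notin L$. Choose $r_\nu$ with $[r_\nu]<\xi_\nu$ and $[r_\nu]\notin L$.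

Let $z$ be the internal function on $j(\mu)$ that Lemma~\ref{lem:ext} assigns to $\langle r_\nu:\nu<\mu\rangle$, and put $Y(k)=\{p\}\cup\{z(l):l<k\}$ for $k<j(\mu)$, so that $Y(j(\nu))=Y_\nu$. Let $\alpha^*=\sup_{\nu<\mu}\alpha_\nu<\lambda^+$ and $o(k)=\min(Y(k)\setminus j(\alpha^*))$. The function $o$ is internal, and nonincreasing because $Y(k)$ grows with $k$. Hence $P=\{k<j(\mu):o(k+1)<o(k)\}$ is finite in $M$: if $k<k'$ are in $P$ then $o(k)>o(k+1)\ge o(k')$, so an infinite $P$ would give $M$ an infinite descending sequence of ordinals.

Let $\nu<\mu$. An element of $Y_\nu$ in $L$ is below $j(\alpha_\nu)\le j(\alpha^*)$, and an element outside $L$ is at least $j(\alpha^*)$. So $Y_\nu\setminus j(\alpha^*)=Y_\nu\setminus j(\alpha_\nu)$ and $o(j(\nu))=\xi_\nu$. Moreover $[r_\nu]\in Y_{\nu+1}=Y(j(\nu)+1)$ and $[r_\nu]\ge j(\alpha^*)$, since $[r_\nu]\notin L$. Therefore $o(j(\nu)+1)\le[r_\nu]<\xi_\nu=o(j(\nu))$, that is, $j(\nu)\in P$. So $j[\mu]\subseteq P$, and $U$ is $(\omega,\mu)$-regular by Lemma~\ref{lem:dict}(c), contrary to Corollary~\ref{cor:fin}.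
\end{proof}

\section{The pcf ideals}\label{sec:pcf}

We look for a larger supply of sets $K$ to which Lemma~\ref{lem:glue} applies: sets $d\subseteq i$ such that every element of $\prod_{k<i}\lambda_k$ is dominated on $d$ by a member of a fixed family of size $\lambda$. The pcf ideals supply them.

Let $a$ be a set of infinite regular cardinals, and let $\prod a$ be the set of functions $u$ on $a$ with $u(\theta)<\theta$. For an ultrafilter $D$ on $a$, the ultraproduct $\prod a/D$ is a linear order without a largest element, so its cofinality is an infinite regular cardinal; $\operatorname{pcf}(a)$ is the set of these cofinalities. For a cardinal $\chi$, $J_{<\chi}[a]$ is the ideal of all $d\subseteq a$ such that $\operatorname{cf}(\prod a/D)<\chi$ for every ultrafilter $D$ on $a$ with $d\in D$. It may be improper. If $\chi>\sup a$ it contains all finite sets, since the principal ultrafilter at $\theta$ gives cofinality $\theta$. For an ideal $J$ on a set $I$ and ordinal-valued functions $u,v$ on $I$, write $u\le_Jv$ if $\{k:u(k)>v(k)\}\in J$ and $u<_Jv$ if $\{k:u(k)\ge v(k)\}\in J$; both relations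 are transitive.

\begin{theorem}[\cite{Sh,AM}]\label{thm:pcf}
Let $a$ be a set of regular cardinals with $|a|<\min a$.
\begin{enumerate}
\item[(a)] For every cardinal $\chi$, every family of fewer than $\chi$ functions in $\prod a$ has an upper bound in $\prod a$ with respect to $\le_{J_{<\chi}[a]}$.
\item[(b)] For $\chi\in\operatorname{pcf}(a)$ there is $B_\chi=B_\chi[a]\subseteq a$ such that $J_{<\chi^+}[a]$ is the ideal generated by $J_{<\chi}[a]\cup\{B_\chi\}$; and $\max\operatorname{pcf}(B_\chi)=\chi$.
\item[(c)] If $a\neq\emptyset$, the cofinality of $\prod a$ under everywhere domination is $\max\operatorname{pcf}(a)$.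
\end{enumerate}
\end{theorem}

\begin{lemma}\label{lem:cover}
Let $a$ be as in Theorem~\ref{thm:pcf} and let $\chi$ be a cardinal. Every $d\in J_{<\chi}[a]$ is covered by finitely many sets $B_{\chi'}$ with $\chi'\in\operatorname{pcf}(a)\cap\chi$.
\end{lemma}

\begin{proof}
Otherwise $d$ and the sets $a\setminus B_{\chi'}$ have the finite intersection property, so some ultrafilter $D$ on $a$ contains $d$ and no $B_{\chi'}$ with $\chi'\in\operatorname{pcf}(a)\cap\chi$. Let $\chi'=\operatorname{cf}(\prod a/D)$. Then $\chi'\in\operatorname{pcf}(a)$, and $\chi'<\chi$ because $d\in D$. If $D$ were disjoint from $J_{<\chi'^+}[a]$, then by Theorem~\ref{thm:pcf}(a) a cofinal family of size $\chi'$ in $\prod a/D$ would have an upper bound, which would be a largest element. So some element of $D$ lies in $J_{<\chi'^+}[a]$ and, by Theorem~\ref{thm:pcf}(b), is covered by $c\cup B_{\chi'}$ with $c\in J_{<\chi'}[a]$. As $B_{\chi'}\notin D$, we get $c\in D$ and so $\operatorname{cf}(\prod a/D)<\chi'$, a contradiction.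
\end{proof}

For $i<\mu$ let $a_i=\{\lambda_k:k<i\}$. Then $|a_i|<\mu<\lambda_0$, so Theorem~\ref{thm:pcf} applies to $a_i$ and its subsets. We identify $a_i$ with $i$ through $k\mapsto\lambda_k$ and let $J_i$ be the ideal on $i$ corresponding to $J_{<\lambda^+}[a_i]$.

\begin{lemma}\label{lem:H}
For each $i<\mu$ there is $\mathcal H_i\subseteq\prod_{k<i}\lambda_k$ with $|\mathcal H_i|\le\lambda$ such that for all $d\in J_i$ and $u\in\prod_{k<i}\lambda_k$ some $H\in\mathcal H_i$ satisfies $u(k)\le H(k)$ for all $k\in d$.
\end{lemma}

\begin{proof}
Let $\chi\in\operatorname{pcf}(a_i)\cap\lambda^+$; then $\chi<\lambda$, since $\chi$ is regular and $\lambda$ is singular. By Theorem~\ref{thm:pcf}(b),(c) there is a family of $\chi$ functions cofinal in $\prod B_\chi[a_i]$ under everywhere domination. Extend its members by $0$ to functions on $i$ and call the resulting family $\mathcal H_{i,\chi}$. Let $\mathcal H_i$ consist of the zero function and all pointwise maxima of finitely many members of $\bigcup_\chi\mathcal H_{i,\chi}$. There are at most $\lambda$ values of $\chi$, so $|\mathcal H_i|\le\lambda$.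 Given $d$ and $u$, cover $d$ by finitely many $B_\chi[a_i]$ using Lemma~\ref{lem:cover}, choose for each of them a member of $\mathcal H_{i,\chi}$ dominating $u$ on $B_\chi[a_i]$, and let $H$ be the maximum of the chosen functions.
\end{proof}

Let $J^*=j(\langle J_i:i<\mu\rangle)_\rho$, an ideal on $\rho$ in $M$. All $j(m)$ with $m<\mu$ lie in $\rho$, but sets in $J^*$ contain few of them.

\begin{proposition}\label{prop:A}
If $K\in J^*$, then $\operatorname{st}(K)$ is bounded in $\mu$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:H} in $M$ with $i=\rho$, $d=K$ and $u=b\upharpoonright\rho$. This gives $H\in j(\langle\mathcal H_i:i<\mu\rangle)_\rho$ with $b\le H$ on $K$. The set $T=\bigcup_{i<\mu}\mathcal H_i$ consists of at most $\lambda$ partial sections, and $H\in j(T)$. Apply Lemma~\ref{lem:glue} with $t=H$.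
\end{proof}

\section{Long increasing sequences and stabilization}\label{sec:stab}

We need a set in $J^*$ that contains $j(m)$ for unboundedly many $m<\mu$. The other face of the ideal $J_i$ is Theorem~\ref{thm:pcf}(a): modulo $J_i$, any $\lambda$ functions in $\prod_{k<i}\lambda_k$ have an upper bound, so there are $<_{J_i}$-increasing sequences of length $\lambda^+$. Take such a sequence in $M$ for $i=\rho$, and round its values up to the small sets $E_k$. Modulo $J^*$ the rounded functions must stabilize below $\gamma$, because $E_k$ has few elements and $\gamma$ has large cofinality. At a coordinate $j(m)$, however, $E_{j(m)}$ contains all of $j[\lambda_m]$, so rounding loses little, and if the sequence grows as fast as the scale it keeps moving there. The set where it moves is the set we want.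

The scale itself cannot serve as this sequence: $<^*$ says nothing about the restrictions $f_\alpha\upharpoonright i$ to a bounded set of coordinates. We build new sequences that absorb these restrictions. Fix for each $\delta<\lambda^+$ of cofinality $\mu^{+3}$ a club $c_\delta\subseteq\delta$ of order type $\mu^{+3}$.

\begin{lemma}\label{lem:g}
For each $i<\mu$ there is a sequence $\langle g^i_\alpha:\alpha<\lambda^+\rangle$ in $\prod_{k<i}\lambda_k$ such that
\begin{enumerate}
\item[(g1)] $g^i_\alpha<_{J_i}g^i_\beta$ for $\alpha<\beta$;
\item[(g2)] $f_\alpha(k)\le g^i_{\alpha+1}(k)$ for all $\alpha<\lambda^+$ and $k<i$;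
\item[(g3)] if $\operatorname{cf}(\delta)=\mu^{+3}$, then $g^i_\varepsilon(k)\le g^i_\delta(k)$ for all $\varepsilon\in c_\delta$ and $k<i$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $g^i_0=0$ and $g^i_{\alpha+1}(k)=\max(g^i_\alpha(k)+1,f_\alpha(k))$. At a limit $\delta$, Theorem~\ref{thm:pcf}(a) with $\chi=\lambda^+$ gives a $\le_{J_i}$-upper bound $u$ of the at most $\lambda$ earlier functions. Let $g^i_\delta(k)=u(k)+1$ if $\operatorname{cf}(\delta)\ne\mu^{+3}$, and otherwise let $g^i_\delta(k)$ be the maximum of $u(k)+1$ and $\sup_{\varepsilon\in c_\delta}g^i_\varepsilon(k)$. This supremum is below $\lambda_k$ because $\lambda_k>\mu^{+3}$ is regular. Then (g2) and (g3) hold by definition, and (g1) follows by induction on $\beta$, using transitivity at successor steps.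
\end{proof}

To see what (g3) is for, try to prove stabilization directly. If it fails, we get $\mu^+$ successive jumps, and $\mu^+$ of them can be located at one coordinate $k^*$. We would like the values at $k^*$ to increase, but $g_\xi\le_Jg_\eta$ has an exceptional set depending on the pair $(\xi,\eta)$, and $k^*$ may belong to it. We need exceptional sets attached to single stages, so that each jump can be located outside the exceptional set of its own stage. In Lemma~\ref{lem:good} this was achieved by dominating the pointwise supremum of all earlier functions, which was possible because a scale is cofinal. The present sequence need not be cofinal. Property (g3) bounds pointwise suprema taken along $c_\delta$, but $\delta$ is the limit of the construction and is not known in advance. Club guessing lets us prepare for it, by handling at each stage a list of candidate sets, one of which will turn out to run inside $c_\delta$.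

\begin{theorem}[Club guessing, \cite{Sh,AM}]\label{thm:cg}
Let $\kappa$ be regular and uncountable and let $S=\{\alpha<\kappa^{++}:\operatorname{cf}(\alpha)=\kappa\}$. There are clubs $C_\alpha\subseteq\alpha$ of order type $\kappa$, for $\alpha\in S$, such that every club $D\subseteq\kappa^{++}$ contains some $C_\alpha$.
\end{theorem}

We need $\mu^+$ jumps, so $\kappa=\mu^+$ and $\kappa^{++}=\mu^{+3}$; this is the source of that cardinal. The following lemma is a theorem of ZFC, independent of (H), and will be applied in $M$.

\begin{lemma}[Stabilization]\label{lem:stab}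
Let $\mu$ be an infinite cardinal, $J$ an ideal on a set $I$ with $|I|\le\mu$, and $\gamma$ an ordinal with $\operatorname{cf}(\gamma)>\mu^{+3}$. Let $g_\xi,t_\xi$ $(\xi<\gamma)$ be ordinal-valued functions on $I$ such that
\begin{enumerate}
\item[(i)] $g_\xi\le_Jg_\eta$ for $\xi\le\eta<\gamma$;
\item[(ii)] for each $\delta<\gamma$ of cofinality $\mu^{+3}$ there is a club $c\subseteq\delta$ with $g_\varepsilon\le g_\delta$ everywhere for all $\varepsilon\in c$;
\item[(iii)] $g_\xi\le t_\xi$ everywhere, and $|\{t_\xi(k):\xi<\gamma\}|\le\mu$ for each $k\in I$.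
\end{enumerate}
Then there is $\xi<\gamma$ with $g_\eta\le_Jt_\xi$ for all $\eta<\gamma$.
\end{lemma}

\begin{proof}
Let $\kappa=\mu^+$, let $\langle C_\alpha:\alpha\in S\rangle$ be as in Theorem~\ref{thm:cg}, and suppose the lemma fails.

\emph{The construction.} We define a continuous increasing sequence $\langle\xi(\nu):\nu<\kappa^{++}\rangle$ and ordinals $u_\nu$, all below $\gamma$. Let $\xi(0)=0$ and take suprema at limits; these stay below $\gamma$ since $\operatorname{cf}(\gamma)>\kappa^{++}$. Given $\xi(\iota)$ for $\iota\le\nu$, define for $\alpha\in S$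
\[
h_{\alpha,\nu}(k)=\sup\{g_{\xi(\iota)}(k):\iota\in C_\alpha,\ \iota\le\nu\}\qquad(k\in I).
\]
If $h_{\alpha,\nu}\le_Jg_\eta$ for some $\eta<\gamma$, let $\eta_{\alpha,\nu}$ be the least such $\eta$. Let $u_\nu$ be the least ordinal above $\xi(\nu)$ and above all $\eta_{\alpha,\nu}$ that are defined; there are at most $\kappa^{++}$ of them, so $u_\nu<\gamma$. Since the conclusion fails for $u_\nu$, let $\xi(\nu+1)$ be the least $\eta<\gamma$ such that $g_\eta\le_Jt_{u_\nu}$ fails. Then $\xi(\nu+1)>u_\nu$, because $g_\eta\le_Jg_{u_\nu}\le t_{u_\nu}$ for $\eta\le u_\nu$ by (i) and (iii). Put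
\[
W_\nu=\{k\in I:g_{\xi(\nu+1)}(k)>t_{u_\nu}(k)\}\notin J.
\]

\emph{The guess.} Let $\delta=\sup_\nu\xi(\nu)$. Then $\delta<\gamma$ and $\operatorname{cf}(\delta)=\kappa^{++}=\mu^{+3}$; let $c$ be as in (ii). The map $\nu\mapsto\xi(\nu)$ is strictly increasing, continuous and cofinal in $\delta$, so its range is club in $\delta$ and meets $c$ in a club, as $\operatorname{cf}(\delta)>\omega$. Hence $D=\{\nu<\kappa^{++}:\xi(\nu)\in c\}$ is club in $\kappa^{++}$. Fix $\alpha\in S$ with $C_\alpha\subseteq D$. For every $\nu$ we have $h_{\alpha,\nu}\le g_\delta$ everywhere, so $\eta_{\alpha,\nu}$ is defined, and $h_{\alpha,\nu}\le_Jg_{\eta_{\alpha,\nu}}\le_Jg_{u_\nu}$.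

\emph{Exceptional sets.} For $\nu\in C_\alpha$ let $\nu'$ be the next element of $C_\alpha$. Then $\xi(\nu+1)\le\xi(\nu')$, so by (i)
\[
Z_\nu=\{k:h_{\alpha,\nu}(k)>g_{u_\nu}(k)\}\cup\{k:g_{\xi(\nu+1)}(k)>g_{\xi(\nu')}(k)\}\in J.
\]
Let $\nu<\tau$ be in $C_\alpha$ and $k\notin Z_\nu\cup Z_\tau$. Since $\nu'\in C_\alpha$ and $\nu'\le\tau$, the value $g_{\xi(\nu')}(k)$ occurs in the supremum defining $h_{\alpha,\tau}(k)$, and
\begin{equation}\label{eq:chain}
g_{\xi(\nu+1)}(k)\le g_{\xi(\nu')}(k)\le h_{\alpha,\tau}(k)\le g_{u_\tau}(k).
\end{equation}

\emph{Counting.} For $\nu\in C_\alpha$ choose $k_\nu\in W_\nu\setminus Z_\nu$, which is possible since $W_\nu\notin J$ and $Z_\nu\in J$. As $|I|<\kappa=|C_\alpha|$ and $\kappa$ is regular, $k_\nu$ has a constant value $k^*$ on a set $R\subseteq C_\alpha$ of size $\kappa$. For $\nu<\tau$ in $R$ we have $k^*\in W_\nu$ and $k^*\notin Z_\nu\cup Z_\tau$, so \eqref{eq:chain} and (iii) give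
\[
t_{u_\nu}(k^*)<g_{\xi(\nu+1)}(k^*)\le g_{u_\tau}(k^*)\le t_{u_\tau}(k^*).
\]
Thus the values $t_{u_\nu}(k^*)$ for $\nu\in R$ are $\kappa=\mu^+$ distinct ordinals, contrary to (iii).
\end{proof}

\section{The contradiction}\label{sec:end}

\begin{proof}[Proof of ``if'' in Theorem~\ref{thm:main}(2)]
Assume (H). In $M$, let $\langle g_\xi:\xi<j(\lambda^+)\rangle$ be the $\rho$-th sequence of $j(\langle\langle g^i_\alpha:\alpha<\lambda^+\rangle:i<\mu\rangle)$, so $g_\xi\in\prod_{k<\rho}\lambda^*_k$. For $k<\rho$ let $t_\xi(k)$ be the least element of $E_k\cup\{\lambda^*_k\}$ that is at least $g_\xi(k)$. Then $g_\xi(k)\le t_\xi(k)$, and $g_\xi(k)\le g_\eta(k)$ implies $t_\xi(k)\le t_\eta(k)$.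

\emph{Stabilization modulo $J^*$.} We apply Lemma~\ref{lem:stab} in $M$, with $j(\mu)$ in place of $\mu$, $I=\rho$, $J=J^*$, and $\gamma$ from Proposition~\ref{prop:sup}. All these objects are internal, $\gamma\le p<j(\lambda^+)$ and $\operatorname{cf}(\gamma)>j(\mu^{+3})$. Hypotheses (i) and (ii) are the images of (g1) and (g3) under $j$, and (iii) holds because $|E_k|\le j(\mu)$ by \eqref{eq:E}; this is where the full strength of Proposition~\ref{prop:reg} is used, rather than mere $\lambda_m$-decomposability. We obtain $\xi<\gamma$ with $g_\eta\le_{J^*}t_\xi$ for all $\eta<\gamma$. Since $\xi\in L_{\lambda^+}$, there is $\alpha_0<\lambda^+$ with $\xi<j(\alpha_0)$. Then $g_\xi\le_{J^*}g_{j(\alpha_0)}$, hence $t_\xi\le_{J^*}t_{j(\alpha_0)}$. As $j(\alpha)<\gamma$ for all $\alpha<\lambda^+$, we conclude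
\begin{equation}\label{eq:stab}
\{k<\rho:g_{j(\alpha)}(k)>t_{j(\alpha_0)}(k)\}\in J^*\quad\text{for all }\alpha<\lambda^+.
\end{equation}

\emph{No stabilization at standard coordinates.} We bound $t_{j(\alpha_0)}$ at the coordinates $j(m)$ by a function in $V$. For $m<\mu$ let $w(m)=\sup\{g^i_{\alpha_0}(m):m<i<\mu\}$. Since $\lambda_m>\mu$ is regular, $w\in\prod_m\lambda_m$. Fix $m<\mu$. The inequality $g^i_{\alpha_0}(m)\le w(m)$ holds for all $i$ with $m<i<\mu$, and $j(m)<\rho<j(\mu)$, so elementarity gives $g_{j(\alpha_0)}(j(m))\le j(w(m))$. By \eqref{eq:E}, $j(w(m))\in E_{j(m)}$, and therefore $t_{j(\alpha_0)}(j(m))\le j(w(m))$.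

Since $\langle f_\alpha:\alpha<\lambda^+\rangle$ is a scale, there are $\alpha_1<\lambda^+$ and $m_1<\mu$ with $w(m)<f_{\alpha_1}(m)$ for all $m\ge m_1$. By (g2), $f_{\alpha_1}(m)\le g^i_{\alpha_1+1}(m)$ whenever $m<i<\mu$, and elementarity transfers this to $i=\rho$. So for $m_1\le m<\mu$,
\[
g_{j(\alpha_1+1)}(j(m))\ \ge\ j(f_{\alpha_1}(m))\ >\ j(w(m))\ \ge\ t_{j(\alpha_0)}(j(m)).
\]
Let $K=\{k<\rho:g_{j(\alpha_1+1)}(k)>t_{j(\alpha_0)}(k)\}$. Then $\operatorname{st}(K)$ contains every $m$ with $m_1\le m<\mu$, while $K\in J^*$ by \eqref{eq:stab}. This contradicts Proposition~\ref{prop:A}. Hence (H) is impossible, and together with Section~\ref{sec:easy} this proves Theorem~\ref{thm:main}.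
\end{proof}

\begin{thebibliography}{9}

\bibitem{AM} Abraham and Magidor, Cardinal Arithmetic, in: \emph{Handbook of Set Theory}.

\bibitem{Sh} Shelah, \emph{Cardinal Arithmetic}.

\bibitem{SC} \emph{Strong compactness and the ultrapower axiom I: The least strongly compact cardinal}, \texttt{https://par.nsf.gov/servlets/purl/10472497}.

\end{thebibliography}
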